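# Contraction critical graphs with few triangles

## 1. When every edge lies in a triangle

All graphs are finite, undirected and simple (the only infinite ones below are auxiliary patterns on the integers). Fix a positive integer $k$. A graph is $k$-connected if it has more than $k$ vertices and stays connected after the deletion of any fewer than $k$ vertices. Every vertex $v$ of a $k$-connected graph has degree at least $k$: otherwise deleting the fewer than $k$ neighbors of $v$ isolates $v$ while other vertices remain.

**Definition.** An edge $e$ of a $k$-connected graph $G$ is *$k$-contractible* if $G/e$ (contract $e$, delete loops and multiple edges) is $k$-connected. A noncomplete $k$-connected graph without $k$-contractible edges is *contraction critically $k$-connected*. The number of triangles of $G$ is $t(G)$.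

An example for $k=4$ is the octahedron $K_{2,2,2}$. Deleting any three vertices leaves three vertices that do not all lie in one part, so a connected graph remains, and $K_{2,2,2}$ is $4$-connected. Contracting an edge $xy$ leaves five vertices, among them the two nonadjacent vertices of the third part. A $4$-connected graph on five vertices must be $K_5$, so no edge is contractible. Here $t=8$.

For $k\le 3$ there are no contraction critically $k$-connected graphs; for each $k\ge4$ there are infinitely many nonisomorphic ones. Triangles are forced in them: it is known that $t(G)\ge1$ (Thomassen), $t(G)\ge\frac13|V(G)|$ (Mader), and in fact $t(G)\ge\frac23|V(G)|$. Should the constant grow with $k$? The following is stated in "Triangle Density And Contractibility" (http://www.repo.uni-hannover.de/bitstream/handle/123456789/2735/triangle_density_and_contractibility.pdf?sequence=1).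

**Conjecture.** For even $k$, every contraction critically $k$-connected graph $G$ has at least $\frac k6|V(G)|$ triangles; for odd $k$, at least $\frac{k+1}6|V(G)|$.

In both parities the conjectured bound is $\frac13\lceil k/2\rceil\,|V(G)|$. There is a special case in which it is easy.

**Proposition 1.** Let $G$ be a graph with all degrees at least $k$ in which every edge lies in a triangle. Then $t(G)\ge\frac13\lceil k/2\rceil|V(G)|$.

*Proof.* The triangles through a vertex $v$ correspond to the edges of $G[N(v)]$, where $N(v)$ is the neighborhood of $v$. This graph has at least $k$ vertices. None of them is isolated, because for $w\in N(v)$ the edge $vw$ lies in a triangle. A graph on at least $k$ vertices without isolated vertices has at least $\lceil k/2\rceil$ edges. Summing over $v$ counts each triangle three times, so $3t(G)\ge\lceil k/2\rceil|V(G)|$. $\square$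

So the conjectured numbers, for both parities, come out as soon as every edge lies in a triangle. What changes in general? We must see what a noncontractible edge really forces.

## 2. Separators that cost no triangles

A *$k$-separator* of $G$ is a $k$-set $T$ of vertices with $G-T$ disconnected. An edge $xy$ is *covered* if $\{x,y\}\subseteq T$ for some $k$-separator $T$.

**Lemma 2.** An edge $xy$ of a noncomplete $k$-connected graph $G$ fails to be $k$-contractible if and only if it is covered. In particular, a noncomplete $k$-connected graph in which every edge is covered is contraction critically $k$-connected.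

*Proof.* Let $v_{xy}$ be the new vertex of $G/xy$. If $x,y\in T$ for a $k$-separator $T$, then deleting the $k-1$ vertices $(T\setminus\{x,y\})\cup\{v_{xy}\}$ from $G/xy$ leaves $G-T$, which is disconnected. So $xy$ is not $k$-contractible.

Conversely, since $G$ is noncomplete, some vertex has a nonneighbor; together with its at least $k$ neighbors this gives $|V(G)|\ge k+2$, so $G/xy$ has more than $k$ vertices. If $G/xy$ is not $k$-connected, some set $S$ of at most $k-1$ vertices disconnects it. If $v_{xy}\notin S$, then $S$ also disconnects $G$, which is impossible. So $v_{xy}\in S$, and $(S\setminus\{v_{xy}\})\cup\{x,y\}$ disconnects $G$. It has at most $k$ vertices, hence exactly $k$, and it covers $xy$. $\square$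

Call a vertex *exact* if its degree is $k$. If $v$ is exact and $|V(G)|\ge k+2$, then $N(v)$ is a $k$-separator, since it cuts $v$ off from the rest. This gives the **triangle rule**: if $|V(G)|\ge k+2$ and an edge $xy$ forms a triangle with an exact vertex, then $xy$ is covered.

The triangle rule costs triangles. Other separators do not. Place vertices on a line, numbered by integers, with every edge joining numbers at difference at most $k$. Then $k$ consecutive vertices, with something on both sides, form a $k$-separator: an edge jumping over them would have difference at least $k+1$. So every edge of difference less than $k$ lies in such a *window* and is covered without any triangle.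

Could one use windows only? A sensible first try is to allow only differences at most $k-1$, so that every edge fits in a window. It stops at once: then $k-1$ consecutive vertices already separate, and the graph is not $k$-connected. With differences up to $k$, the set $\{i+1,\dots,i+k-1\}$ must not separate the vertices $\le i$ from those $\ge i+k$, and the only possible edge between these two sides is $\{i,i+k\}$. So in this layout all *long* edges $\{i,i+k\}$ are forced, and none of them fits in a window.

The way around is to pay for the long edges, and only for them, by the triangle rule. One triangle per long edge means about $|V(G)|$ triangles, against a conjectured $\frac13\lceil k/2\rceil|V(G)|$. This wins for $k\ge7$. For $k=5,6$ it only ties, and there the triangles must be used more economically. In all cases the two ends of the line need finite caps. Here is the outcome.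

**Theorem 3.** For each $k\ge5$ there are infinitely many contraction critically $k$-connected graphs violating the conjectured bound. More precisely, with $n=|V(G)|$ and constants $c_k$ depending only on $k$, there are contraction critically $k$-connected graphs $G$ with $n$ arbitrarily large and

* $k=5$: $t(G)=\frac45n+11$;
* $k=6$: $t(G)\le\frac34n+c_6$;
* $k=7$: $t(G)\le\frac98n+c_7$;
* $k\ge8$: $t(G)\le n+c_k$.

The conjectured bounds are $n$ for $k=5,6$, then $\frac43n$ for $k=7,8$, and at least $\frac53n$ for $k\ge9$, so each family violates the conjecture once $n$ is large. For $k=4$ the conjecture is the quoted bound $t(G)\ge\frac23|V(G)|$, and for $k\le3$ it is vacuous. Hence the conjecture holds exactly for $k\le4$.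

**Corollary 4.** Let $\tau_k=\liminf t(G)/|V(G)|$ over contraction critically $k$-connected graphs $G$ as $|V(G)|\to\infty$. Then $\frac23\le\tau_k\le\frac98$ for all $k\ge5$; moreover $\tau_5\le\frac45$, $\tau_6\le\frac34$ and $\tau_k\le1$ for $k\ge8$. In particular, no lower bound of the form $f(k)|V(G)|$ with $f$ unbounded can hold.

*Proof from Theorem 3.* The lower bound is the quoted one. For the upper bounds divide the counts in Theorem 3 by $n$ and let $n\to\infty$. If $t(G)\ge f(k)|V(G)|$ always held, then $f(k)\le\tau_k\le\frac98$ for all $k\ge5$. $\square$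

The exact value of $\tau_k$ for $k\ge5$ is not determined here.

## 3. Connectivity from strands

All our graphs are long strips. We need a criterion for $k$-connectivity that can be checked vertex by vertex. For a vertex set $D$ let $N(D)$ be the set of vertices outside $D$ with a neighbor in $D$.

**Definition.** A *strip* consists of a partition $V(G)=Z\sqcup M\sqcup Z'$, disjoint $k$-sets $W,W'\subset M$, a linear order $<$ on $M$, and $k$ disjoint paths in $G[M]$, the *strands*, each having exactly one vertex in $W$, its first, and exactly one vertex in $W'$, its last. We require $N(Z)\subseteq W$ and $N(Z')\subseteq W'$. A vertex $v\in M$ is *forward-good* if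
$$\big|N(v)\cap(Z\cup\{u\in M:u<v\})\big|+s\ \ge\ k,$$
where $s$ is the number of paths in some family of paths from $v$ to $W'$ that pairwise share only $v$ and whose other vertices all lie in $M$ and are $>v$. *Backward-good* is the same with $Z',W,>,<$ in place of $Z,W',<,>$. A *fan* at $z\in Z$ is a family of $k$ paths in $G[Z\cup W]$ from $z$ to $W$, pairwise sharing only $z$, each with exactly one vertex in $W$; similarly for $z'\in Z'$, with $Z',W'$.

For a small example take $k=2$, $M=\{1,\dots,n\}$ with $n\ge 5$, $Z=Z'=\emptyset$, and edges at differences $1$ and $2$. Put $W=\{1,2\}$, $W'=\{n-1,n\}$; the strands are the odd and the even numbers. A vertex $v$ with $3\le v\le n-2$ has two smaller neighbors and two forward paths, $v,v+1,v+3,\dots$ and $v,v+2,v+4,\dots$. The sum is $4\ge2$, so $v$ is forward-good.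

**Lemma 5.** In a strip, suppose every $z\in Z$ has a fan. Let $D\subseteq (Z\cup M)\setminus W'$ be nonempty with every vertex of $D\cap M$ forward-good. Then $|N(D)|\ge k$. The mirror statement holds for nonempty $D\subseteq(Z'\cup M)\setminus W$ when every $z'\in Z'$ has a fan and every vertex of $D\cap M$ is backward-good.

*Proof.* A path from a vertex of $D$ to $W'$ ends outside $D$, and its first vertex outside $D$ lies in $N(D)$.

If there is some $z\in D\cap Z$, extend the $k$ paths of its fan by the strands starting at their ends. A fan path meets $M$ only in its one vertex of $W$, and a strand meets $W$ only in its first vertex. So we get $k$ paths from $z$ to $W'$ sharing only $z$. Each contains a vertex of $N(D)$, and these are distinct because $z\notin N(D)$.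

Otherwise $D\subseteq M$. Let $v=\min D$. The neighbors of $v$ in $Z$ and its smaller neighbors are not in $D$, so they lie in $N(D)$. Each of the $s$ forward paths of $v$ contains a vertex of $N(D)$ different from $v$, hence one that lies in $M$ and is $>v$; these are distinct from each other and from the vertices just listed. Together, $|N(D)|\ge k$.

The mirror statement follows by exchanging $Z,W$ with $Z',W'$ and reversing the order and the strands. $\square$

**Lemma 6.** Let $|V(G)|>k$. Suppose that for each $X\subset V(G)$ with $|X|<k$ there is a partition $V(G)=A\sqcup I\sqcup B$ such that $I\cap X=\emptyset$, $G[I]$ is connected and nonempty, there are no $A$–$B$ edges, and $|N(D)|\ge k$ for every nonempty $D\subseteq A$ and every nonempty $D\subseteq B$. Then $G$ is $k$-connected.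

*Proof.* Let $|X|<k$ and let $D$ be a component of $G-X$. If $D\cap I=\emptyset$, then $D\subseteq A\cup B$, and since $D$ is connected and there are no $A$–$B$ edges, $D\subseteq A$ or $D\subseteq B$. But $N(D)\subseteq X$ has fewer than $k$ elements, a contradiction. So every component of $G-X$ meets $I$. Since $I$ is connected and avoids $X$, there is only one component. $\square$

The set $I$ is a bridge that $X$ missed: fewer than $k$ vertices cannot hit $k$ disjoint candidates for $I$.

## 4. From a pattern on the integers to a graph with caps

This section does, once and for all, the part of the case $k\ge7$ that does not depend on the parity of $k$.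

**Lemma 7.** Let $k\ge7$ and let $\Gamma$ be a graph on $\mathbb Z$ with the following properties.

* (P1) $\Gamma$ is $k$-regular, every edge has difference at most $k$, and $i\sim i+k$ for all $i$.
* (P2) For each $i$ there is $m(i)$ with $i<m(i)<i+k$, adjacent to both $i$ and $i+k$.
* (P3) There is $N\ge k$ such that any $N$ consecutive integers induce a connected subgraph.

Let $M$ be an interval of integers with $|M|\ge kN+2k$, let $W$ be its first $k$ and $W'$ its last $k$ elements. Let $G$ be a graph on $Z\sqcup M\sqcup Z'$ such that:

* (a) a pair in $M$ contained neither in $W$ nor in $W'$ is an edge of $G$ if and only if it is an edge of $\Gamma$; $N(Z)\subseteq W$ and $N(Z')\subseteq W'$;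
* (b) $Z=\{z_1,z_2,z_3\}$ is a triangle, and there are distinct $u_1,\dots,u_6\in W$ such that $z_a$ is joined to exactly the vertices of $W\setminus\{u_{2a-1},u_{2a}\}$; likewise for $Z',W'$;
* (c) every vertex of $W\cup W'$ has degree at least $k$;
* (d) whenever $i,i+k\in M$ and $i\in W$ or $i+k\in W'$, the vertices $i$ and $i+k$ have a common neighbor in $G$ of degree $k$.

Then $G$ is contraction critically $k$-connected. At most $(2k+6)\binom{2k+2}{2}$ triangles of $G$ meet $Z\cup W\cup W'\cup Z'$, and all other triangles of $G$ are triangles of $\Gamma$ inside $M$.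

*Proof.* **Step 1: exact vertices.** This step collects vertices to which the triangle rule applies. A vertex $j\in M\setminus(W\cup W')$ has all its $\Gamma$-neighbors in $M$, because they are at distance at most $k$, and it has no neighbors in $Z\cup Z'$. By (a) it keeps all its $\Gamma$-edges, so it has degree $k$ and is exact. Each $z_a$ has degree $2+(k-2)=k$, so it is exact; likewise $z_a'$. Each $w\in W$ has two or three neighbors in $Z$: two if $w$ is some $u_b$, three otherwise.

**Step 2: every edge is covered.** This is the hypothesis of Lemma 2. The edge $z_az_b$ lies in $N(z_c)$, where $z_c$ is the third vertex of $Z$. For an edge $z_aw$, the vertex $w$ has another neighbor $z_b$, and $\{z_a,w\}\subseteq N(z_b)$. The same holds at $Z'$.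

All edges inside $M$ have difference at most $k$ (those inside $W$ or $W'$ even less than $k$). Let $\{i,j\}$ be an edge in $M$ with $0<j-i<k$. Then $i,j$ lie in a set $S$ of $k$ consecutive elements of $M$. I claim that $S$ separates $Z\cup\{u\in M:u<\min S\}$ from $Z'\cup\{u\in M:u>\max S\}$. An edge in $M$ jumping over $S$ would have difference at least $k+1$. Since $\max W\le\max S$ and $N(Z)\subseteq W$, no vertex of $Z$ has a neighbor greater than $\max S$; likewise for $Z'$. There are no $Z$–$Z'$ edges. Both sides are nonempty, so $S$ is a $k$-separator.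

There remain the edges $\{i,i+k\}$. If $i\in W$ or $i+k\in W'$, use (d) and the triangle rule. Otherwise $i\notin W$ and $i+k\notin W'$, so $i,m(i),i+k$ all lie in $M\setminus(W\cup W')$; then $m(i)$ is exact by Step 1, it is adjacent to $i$ and $i+k$, and $\{i,i+k\}\subseteq N(m(i))$.

**Step 3: $G$ is $k$-connected.** We use Lemmas 5 and 6 with the natural order on $M$ and the residue classes mod $k$ in $M$ as strands. By (P1) and (a) each class is a path, as its consecutive members differ by $k$ and so do not both lie in $W$ or both in $W'$; and each class meets each of $W$ and $W'$ exactly once, at its beginning and at its end.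

Fans: $z_1$ is adjacent to all of $W$ except $u_1,u_2$; add the paths $z_1z_2u_1$ and $z_1z_3u_2$. The vertices $z_2,z_3$ and those of $Z'$ are treated in the same way.

Bridge: let $|X|<k$. The set $M\setminus(W\cup W')$ contains $k$ disjoint intervals of $N$ consecutive integers; let $I$ be one that avoids $X$. Put $A=Z\cup\{i\in M:i<\min I\}$ and $B=Z'\cup\{i\in M:i>\max I\}$. Then $W\subseteq A$ and $W'\subseteq B$. There are no $A$–$B$ edges, since an edge in $M$ jumping over $I$ would have difference at least $N+1>k$. By (P3) and (a), $G[I]$ is connected.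

Let $D\subseteq A$ be nonempty and $v\in D\cap M$. The larger neighbors of $v$ in $M$ are $v+a$ with distinct $a\in[1,k]$, so they lie on distinct strands. From each follow its strand upward to $W'$. These paths pairwise share only $v$, and all their other vertices are greater than $v$. As $v\notin W'$, it has no neighbor in $Z'$, so the sum in the definition of forward-good is at least $\deg v\ge k$, by (c) and Step 1. So $v$ is forward-good, and Lemma 5 gives $|N(D)|\ge k$. For $D\subseteq B$ argue in the same way backward. By Lemma 6, $G$ is $k$-connected; it is noncomplete, so Lemma 2 applies.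

**Step 4: triangles at the caps.** A vertex of $W$ has at most $3$ neighbors in $Z$, $k-1$ in $W$ and $k$ outside $Z\cup W$, because the last ones are $\Gamma$-neighbors. So all degrees at $Z\cup W\cup W'\cup Z'$ are at most $2k+2$, and at most $(2k+6)\binom{2k+2}2$ triangles meet this set. Any other triangle lies in $M\setminus(W\cup W')$, where all edges are $\Gamma$-edges. $\square$

## 5. Even $k\ge8$: differences $h,h+2,\dots,2h$

Let $k=2h$ with $h\ge4$.

**Step 1: the pattern.** We want every edge long enough that triangles are scarce, and just one triangle over each long edge. Let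
$$i\sim j\iff |i-j|\in\Delta=\{h\}\cup\{h+2,h+3,\dots,2h\},\qquad m(i)=i+h .$$
Since $|\Delta|=h$, this graph $\Gamma$ is $2h$-regular, and (P1), (P2) are clear. For (P3) take $N=(k+4)k$: inside an interval of that length each class mod $k$ is connected, and the difference $2h-1\in\Delta$ joins the least member of a class $x$ to a member of the class $x-1$, so all classes are linked. If $i<j<l$ is a triangle, then $j-i$ and $l-j$ are at least $h$ with sum at most $2h$. So the triangles are exactly $\{i,i+h,i+2h\}$: *each $i$ is the least element of exactly one triangle.*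

**Step 2: what the left cap must do.** Let $R$ be large, $M=\{h,\dots,R-h\}$, so $W=\{h,\dots,3h-1\}$. Call
$$\eta_p=h+p\quad\text{and}\quad \theta_p=2h+p\qquad(0\le p\le h-1)$$
the *heads* and the *tails*; together they are $W$. Edges inside $W$ are ours to choose: they fit in a window, so they are covered in any case. Vertices of $W$ have lost their backward $\Gamma$-neighbors and must regain degree at least $k$. The critical condition is (d) for $i=\eta_p$: the common neighbor of $\eta_p$ and $\eta_p+k=3h+p$ supplied by $\Gamma$ is $m(\eta_p)=\theta_p$. So *every tail should be exact, and $\theta_p\sim\eta_p$*. Heads may have larger degree.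

**Step 3: the left cap.** On $M$ take all edges of $\Gamma$ not contained in $W$ or $W'$. Add $Z$ as in (b), where $u_1,\dots,u_6$ are six tails if there are at least six tails, and otherwise all tails and some heads. Write $\delta(w)\in\{2,3\}$ for the number of neighbors of $w\in W$ in $Z$; thus $\delta(w)=2$ exactly if $w$ is some $u_b$. Inside $W$ let the heads form a clique and the tails be independent. The $h$ forward $\Gamma$-neighbors of a tail are all at least $3h$, outside $W$; its backward $\Gamma$-neighbors lie in $W$ or outside $M$. So with $\delta(\theta_p)$ neighbors in $Z$ and $h$ beyond $W$, the tail needs exactly $h-\delta(\theta_p)$ heads. That is, it omits $o_p=\delta(\theta_p)$ heads. Spread the omissions cyclically: join $\theta_p$ to all heads except $\eta_{p+1},\dots,\eta_{p+o_p}$ (indices mod $h$). Since $o_p\le3\le h-1$, we have $\theta_p\sim\eta_p$. Every tail has degree $k$.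

**Step 4: heads have degree at least $k$.** This is condition (c). Let $g_q\ge1$ be the number of $\Gamma$-neighbors of $\eta_q$ beyond $W$ (it counts $\eta_q+k$), and $\omega_q$ the number of tails not joined to $\eta_q$. Then
$$\deg\eta_q=(h-1)+(h-\omega_q)+\delta(\eta_q)+g_q ,$$
so we need $\omega_q\le\delta(\eta_q)+g_q-1$. A tail $\theta_p$ counts in $\omega_q$ only if $q-p \bmod h$ lies in $[1,o_p]$. If $h\le6$, all tails are among the $u_b$, so every $o_p=2$ and $\omega_q=2\le2+1-1$. If $h\ge7$, only tails are among the $u_b$, so $\delta(\eta_q)=3$, every $o_p\le3$, and $\omega_q\le3=3+1-1$.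

**Step 5: condition (d) at the left end.** If $i=\eta_p$, take $\theta_p$: it is exact, adjacent to $\eta_p$ by construction, and adjacent to $i+k=3h+p\notin W$ through the $\Gamma$-edge of difference $h$. If $i=\theta_p$, take $m(i)=3h+p\in M\setminus(W\cup W')$: it keeps all its $\Gamma$-edges, so it is exact and adjacent to $i$ and to $i+k$.

**Step 6: the right cap and the count.** The reflection $i\mapsto R-i$ preserves $\Gamma$ and $M$ and exchanges $W$ and $W'$; take the mirror image of the left cap as the right cap. Then (a)–(d) hold, and by Lemma 7, $G$ is contraction critically $k$-connected with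
$$t(G)\le|M|+(2k+6)\tbinom{2k+2}2\le n+c_k .$$
Letting $R\to\infty$ proves Theorem 3 for even $k\ge8$.

To see the cap for $k=8$: here $\Delta=\{4,6,7,8\}$, the heads are $4,5,6,7$, the tails $8,9,10,11$, and we may take the $u_b$ to be $8,9,10,11,4,5$. Tail $8$ omits $5,6$ and is joined to $4,7$; tail $9$ to $4,5$; tail $10$ to $5,6$; tail $11$ to $6,7$. Tail $8$ has degree $2+2+4$, the last summand from $12,14,15,16$. Head $4$ has $2$ neighbors in $Z$, $3$ heads, the tails $8,9$, and beyond $W$ only $12$: degree $8$.

## 6. Odd $k\ge7$: a pattern of period $2h$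

Let $k=2h-1$ with $h\ge4$. The pattern of Section 5 cannot be copied: a graph on $\mathbb Z$ given by a set of differences has even degree. A long edge $\{i,i+2h-1\}$ with apex $m(i)$ splits into differences $h-1$ and $h$, in one of two orders, and we let the order depend on $i$ modulo $2h$. All residues below are mod $2h$.

**Step 1: the pattern.** We first choose which edges to leave out. Let $F$ be a graph on $\mathbb Z_{2h}$ such that

* (F1) every edge joins residues at cyclic distance in $[2,h-1]$;
* (F2) the vertex $h-1$ has degree $3$ and all other vertices have degree $1$.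

For $h\ge5$ take
$$F=\big\{\{0,2h-2\},\{2h-3,2h-1\},\{h-2,h\},\{h-1,h-3\},\{h-1,h+1\},\{h-1,h-4\}\big\}\cup\big\{\{j,j+h+1\}:1\le j\le h-5\big\}.$$
The first five edges have cyclic distance $2$, the sixth $3\le h-1$, the others $h-1$. The residues other than $h-1$ that occur are $0$; $1,\dots,h-5$; $h-4$; $h-3$; $h-2$; $h$; $h+1$; $h+2,\dots,2h-4$; $2h-3$; $2h-2$; $2h-1$, each exactly once, and $h-1$ occurs three times. For $h=4$ take $F=\{\{3,0\},\{3,1\},\{3,6\},\{2,4\},\{5,7\}\}$ on $\mathbb Z_8$, with distances $3,2,3,2,2$; again (F1) and (F2) hold.

The edges $\{i,i+a\}$ of $\Gamma$ are: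

* $a=2h-1$: all $i$;
* $a=h$: $i\bmod 2h\in[h-1,2h-1]$;
* $a=h-1$: $i\bmod 2h\in[0,h-1]$;
* $h+1\le a\le2h-2$ (*mid edges*): all $i$ with $\{i,i+a\}\bmod 2h\notin F$.

**Step 2: $\Gamma$ is $k$-regular.** We count edges at a vertex of residue $\rho$. There are $2$ with $a=2h-1$. For $a=h$ there is a forward edge if $\rho\in[h-1,2h-1]$ and a backward edge if $\rho-h\bmod 2h\in[h-1,2h-1]$, that is, if $\rho=2h-1$ or $\rho\in[0,h-1]$. For $a=h-1$ there is a forward edge if $\rho\in[0,h-1]$ and a backward edge if $\rho\in[h-1,2h-2]$. So the numbers of edges with $(a=h,\ a=h-1)$ are $(1,1)$ for $\rho\in[0,h-2]\cup[h,2h-2]$, $(2,2)$ for $\rho=h-1$, and $(2,0)$ for $\rho=2h-1$.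

There are $h-2$ mid differences, so $2(h-2)$ candidates for mid edges at each vertex. An edge of $F$ can be written uniquely as $\{\rho,\rho'\}$ with $\rho'\equiv\rho-d$, $2\le d\le h-1$. A mid difference $a$ leads from $\rho$ forward to $\rho'$ only if $a=2h-d$, and from $\rho'$ forward to $\rho$ only if $a\equiv d$, which is impossible as $d\le h-1<a<2h$. So this edge of $F$ deletes exactly the mid edges $\{i,i+2h-d\}$ with $i\equiv\rho$, which is exactly one at each vertex of residue $\rho$ or $\rho'$. A vertex of residue $\rho$ therefore has $2(h-2)-\deg_F\rho$ mid edges. The total is $2(h-2)-1+2+2=2h-1$ for $\rho\ne h-1$, and $2(h-2)-3+2+4=2h-1$ for $\rho=h-1$.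

**Step 3: triangles, and the apex $m(i)$.** All differences lie in $[h-1,2h-1]$, so the successive differences and their sum in a triangle with least element $i$ are $(h-1,h-1,2h-2)$, $(h-1,h,2h-1)$ or $(h,h-1,2h-1)$.

In the first type $i$ and $i+h-1$ both have residue in $[0,h-1]$, which forces $i\equiv0$; moreover $\{i,i+2h-2\}$ must be an edge, so $\{0,2h-2\}\notin F$. For $h\ge5$ this does not occur. For $h=4$ it occurs exactly for $i\equiv 0\pmod 8$. In the second type we need $i\bmod 2h\in[0,h-1]$ and $i+h-1\bmod 2h\in[h-1,2h-1]$; the second condition says $i\bmod 2h\in[0,h]$, so the type occurs exactly for $i\bmod2h\in[0,h-1]$. In the third type we need $i\bmod 2h\in[h-1,2h-1]$ and $i+h\bmod 2h\in[0,h-1]$, that is, $i\bmod 2h\in[h,2h-1]$. Put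
$$m(i)=i+h-1\ \text{ if } i\bmod 2h\in[0,h-1],\qquad m(i)=i+h\ \text{ otherwise.}$$
Then $m(i)$ is adjacent to $i$ and $i+k$. *Each $i$ is the least element of exactly one triangle, except that for $k=7$ each $i\equiv0\pmod8$ is the least element of two.* The exception cannot be removed by another choice of $F$ for $h=4$: residue $3$ needs three $F$-neighbors among $1,5,0,6$, and $\{0,6\}\in F$ would leave it only $1$ and $5$.

So (P1) and (P2) hold. For (P3) take $N=(k+4)k$ and an interval $I$ of length $N$. Each class mod $k$ is connected in $I$. As $k\equiv-1\pmod{2h}$, the first $2h=k+1$ members of a class $x$ in $I$ run through all residues mod $2h$. Hence one of them has a forward edge with $a=h$ and one has a forward edge with $a=h-1$; these edges stay in $I$, since their upper ends are among the first $(k+2)k$ elements of $I$. So class $x$ is linked to the classes $x+h$ and $x+h-1$. As $x$ is arbitrary, consecutive classes are linked.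

**Step 4: reflection.** The right end will be built as a left end of the mirrored pattern, so we check that mirroring stays in the family. Let $R\equiv2h-2\pmod{2h}$ and apply $i\mapsto R-i$. An edge $\{i,i+a\}$ becomes an edge starting at $R-i-a$. For $a=h-1$ the starts go to $h-1-i$ mod $2h$, and $[0,h-1]$ is preserved. For $a=h$ they go to $h-2-i$, and $[h-1,2h-1]$ is preserved. The graph $F$ is replaced by its image $F^*$ under $\rho\mapsto2h-2-\rho$; this map preserves cyclic distances and fixes $h-1$, so $F^*$ satisfies (F1) and (F2). The cap below uses only (F1) and (F2), never the particular $F$.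

**Step 5: the left cap.** As before, let $M=\{h,\dots,R-h\}$ with $R$ large, now $R\equiv2h-2\pmod {2h}$, so that $W=\{h,\dots,3h-2\}$. The heads are $\eta_p=h+p$ for $0\le p\le h-1$. The tails are $\theta_p=2h+p$ for $0\le p\le h-2$: there is one tail fewer. Take $Z$, the $u_b$ and $\delta$ exactly as in Section 5, take on $M$ all edges of $\Gamma$ not inside $W$ or $W'$, let the heads form a clique and the tails be independent.

The tail $\theta_p$ has residue $p\in[0,h-2]$. Its forward $\Gamma$-neighbors are at least $3h-1$, outside $W$. There is one with $a=2h-1$, none with $a=h$, one with $a=h-1$, and $h-2-\varphi_p$ mid ones, where $\varphi_p\in\{0,1\}$ because $\deg_F p=1$. This makes $h-\varphi_p$ in total. So $\theta_p$ needs $k-\delta(\theta_p)-(h-\varphi_p)$ heads for degree $k$; that is, it omits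
$$o_p=\delta(\theta_p)+1-\varphi_p$$
heads. We have $2\le o_p\le4$, and $o_p=4$ requires $\delta(\theta_p)=3$: then some tail is not a $u_b$, so there are at least $7$ tails and $h\ge8$. In all cases $o_p\le h-1$. Join $\theta_p$ to all heads except $\eta_{p+1},\dots,\eta_{p+o_p}$ (indices mod $h$). Then $\theta_p\sim\eta_p$, and every tail is exact.

**Step 6: heads have degree at least $k$.** With $g_q$ and $\omega_q$ as in Section 5, $\deg\eta_q=(h-1)+(h-1-\omega_q)+\delta(\eta_q)+g_q$, and $k=2h-1$, so again we need $\omega_q\le\delta(\eta_q)+g_q-1$. We have $g_q\ge1$. If $q\ge3$, then $g_q\ge2$: besides $a=2h-1$, the differences $2h-3$ and $2h-2$ are mid differences, because $2h-3\ge h+1$; they lead beyond $W$, because $h+q+2h-3\ge3h$; and $F$ deletes at most one of them, because the residue $h+q\in[h,2h-1]$ has $F$-degree $1$. A tail $\theta_p$ counts in $\omega_q$ only if $q-p\bmod h\in[1,o_p]$, and there is no tail $\theta_{h-1}$.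

Let $h\le7$. Then there are at most six tails, all tails have $\delta=2$, and $o_p\le3$. For $q\le2$ the value $h-1$ is among $q-1,q-2,q-3$ mod $h$, so $\omega_q\le2\le\delta(\eta_q)+g_q-1$. For $q\ge3$, $\omega_q\le3=2+2-1\le\delta(\eta_q)+g_q-1$.

Let $h\ge8$. Then only tails are among the $u_b$, heads have $\delta=3$, and $o_p\le4$. For $q\le3$ the value $h-1$ is among $q-1,\dots,q-4$ mod $h$, so $\omega_q\le3=3+1-1$. For $q\ge4$, $\omega_q\le4=3+2-1$.

**Step 7: condition (d) at the left end.** If $i=\eta_p$, its residue lies in $[h,2h-1]$, so $m(i)=i+h=2h+p$. For $p\le h-2$ this is the exact tail $\theta_p$, adjacent to $\eta_p$ by construction and to $i+k\notin W$ by a $\Gamma$-edge. For $p=h-1$ it is $3h-1\in M\setminus(W\cup W')$, which is exact with all its $\Gamma$-edges. If $i=\theta_p$, its residue is $p\in[0,h-2]$, so $m(i)=3h-1+p\in M\setminus(W\cup W')$, again exact with all its $\Gamma$-edges. In each case the vertex is adjacent to $i$ and $i+k$.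

**Step 8: the right cap and the count.** Build the left cap for the mirrored pattern (Step 4; note that $M$ is mapped to itself) and carry it back by $i\mapsto R-i$. Steps 5–7 for the mirrored pattern give (b), (c), (d) at the right end. By Lemma 7, $G$ is contraction critically $k$-connected. By Step 3, for $k\ge9$ we get $t(G)\le|M|+(2k+6)\binom{2k+2}2\le n+c_k$. For $k=7$ the additional triangles number at most $\frac18|M|+1$, so $t(G)\le\frac98n+c_7$. Letting $R\to\infty$ proves Theorem 3 for odd $k\ge7$.

## 7. $k=6$: one hub for three long edges

The pattern of Section 5 with $h=3$ has $\Delta=\{3,5,6\}$ and one triangle $\{i,i+3,i+6\}$ per vertex. That is density $1$, just what the conjecture demands for $k=6$. To get below, we put extra vertices off the strands, each serving as apex for three long edges at once: three triangles per four vertices.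

**The graph.** Let $m\ge25$. The vertices are $x_{l,i}$ ($1\le l\le m$, $i\in\mathbb Z_3$), in levels $L_l=\{x_{l,0},x_{l,1},x_{l,2}\}$; hubs $s_l$ ($1\le l\le m-2$); and $Z=\{z_1,z_2,z_3\}$, $Z'=\{z'_1,z'_2,z'_3\}$. The edges are as follows.

* Path edges $x_{l,i}x_{l+2,i}$ for $1\le l\le m-2$; spokes: $s_l$ is joined to all of $L_l\cup L_{l+2}$; rungs $x_{l,i}x_{l+1,i+1}$ for $3\le l\le m-3$.
* Left end, with $W=L_1\cup L_2$: the $5$-cycle $x_{1,0}x_{1,1}x_{1,2}x_{2,1}x_{2,2}$, the edge $x_{1,0}x_{2,0}$, and the edges $x_{2,0}x_{3,2}$ and $x_{3,0}x_{3,1}$; $Z$ is a triangle, $W$ is partitioned into three pairs, and $z_a$ is joined to all of $W$ except the $a$-th pair.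
* Right end: the image of the left end under $\rho:\ x_{l,i}\mapsto x_{m+1-l,-i},\ s_l\mapsto s_{m-1-l},\ z_a\leftrightarrow z_a'$.

The map $\rho$ sends path edges to path edges and spokes to spokes, and it sends the rung $x_{l,i}x_{l+1,i+1}$ to the rung $x_{m-l,-i-1}x_{m-l+1,-i}$, where $3\le m-l\le m-3$. So $\rho$ is an automorphism. The rungs are twisted on purpose: untwisted rungs would create triangles $x_{l,i}x_{l+1,i}x_{l+2,i}$.

**Step 1: degrees.** We need to know the exact vertices. Up to $\rho$ the following are all cases.

* Levels $4\le l\le m-3$: two path edges, two spokes, two rungs.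
* Level $3$: two path edges, two spokes, one rung, and one of the edges $x_{3,0}x_{3,1}$, $x_{2,0}x_{3,2}$.
* Level $2$: two neighbors in $Z$, one path edge, one spoke, and two further edges ($x_{2,0}$: to $x_{1,0},x_{3,2}$; $x_{2,1}$: to $x_{1,2},x_{2,2}$; $x_{2,2}$: to $x_{2,1},x_{1,0}$).
* Level $1$: two neighbors in $Z$, one path edge, one spoke, and two edges in $W$ for $x_{1,1},x_{1,2}$, but three for $x_{1,0}$.
* $s_l$: $3+3$; $z_a$: $2+4$.

So all vertices have degree $6$ except $x_{1,0}$ and $\rho(x_{1,0})=x_{m,0}$, which have degree $7$.

**Step 2: every edge is covered.** By $\rho$ it is enough to treat the left end and the middle.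

An edge $z_az_b$ lies in $N(z_c)$ with $z_c$ the third vertex of $Z$. For an edge $z_aw$, the vertex $w$ has exactly one other neighbor $z_b$ in $Z$, and $\{z_a,w\}\subseteq N(z_b)$. Edges inside $W$ are covered by $W$, which separates $Z$ from the rest.

For $2\le l\le m-2$ the six vertices of $L_l\cup L_{l+1}$ separate $Z\cup\bigcup_{j<l}(L_j\cup\{s_j\})$ from the remaining vertices: edges between levels change the level by at most $2$; a hub $s_j$ with $j<l$ has neighbors of levels at most $l+1$, and one with $j\ge l$ has neighbors of levels at least $l$; $Z$ sees only levels $1,2$, and $Z'$ only levels $m-1,m$. Both sides are nonempty. This covers the rungs, the edge $x_{2,0}x_{3,2}$ and the edge $x_{3,0}x_{3,1}$ (take $l=2$ for the last two).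

The path edge $x_{l,i}x_{l+2,i}$ lies in $N(s_l)$. Finally, for the spokes, $\{s_l,x_{l,i}\}\subseteq N(x_{l+2,i})$ and $\{s_l,x_{l+2,i}\}\subseteq N(x_{l,i})$. This suffices whenever the vertex whose neighborhood is used is exact. The only exceptions use $N(x_{1,0})$ or $N(x_{m,0})$; they are $s_1x_{3,0}$ and its $\rho$-image. But $\{s_1,x_{3,0}\}\subseteq N(x_{3,1})$, and $x_{3,1}$ is exact.

**Step 3: the strip and the bridges.** We prepare Lemmas 5 and 6. Let $W'=L_{m-1}\cup L_m$, and let $M$ be the set of all $x_{l,i}$ and $s_l$. There are six strands $x_{l,i},x_{l+2,i},x_{l+4,i},\dots$ (starting at $l=1,2$ with $i\in\mathbb Z_3$); a strand is named by the parity of $l$ and by $i$. Order $M$ by levels, within $L_l$ by $i=0,1,2$, and place $s_l$ between $L_{l+1}$ and $L_{l+2}$. Fans: $z_1$ has four direct neighbors in $W$, and the missing pair is reached through $z_2$ and $z_3$, one vertex each; the same for the others.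

Let $|X|\le5$. The six sets $L_l\cup L_{l+1}\cup L_{l+2}\cup\{s_l\}$, $l=4,7,10,13,16,19$, are disjoint; let $I$ be one avoiding $X$. Let $A$ consist of $Z$, the levels less than $l$ and the $s_j$ with $j<l$, and let $B$ be the rest. As in Step 2, $N(A)\subseteq L_l\cup L_{l+1}$, so there are no $A$–$B$ edges. $G[I]$ is connected: $x_{l+2,i}$ is adjacent to $x_{l,i}$ and, by two rungs through $x_{l+1,i-1}$, linked to $x_{l,i-2}=x_{l,i+1}$. So $L_l$ lies in one component; each vertex of $L_{l+1}$ is joined to $L_l$ by a rung, $L_{l+2}$ by path edges, and $s_l$ by spokes.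

**Step 4: forward-good vertices.** For each type of vertex we list the number of smaller neighbors (including those in $Z$) plus the first steps of forward paths; each path then follows a strand up to $W'$. The strands are distinct in each line.

* $s_l$: $3+3$ (to the three vertices of $L_{l+2}$).
* $x_{l,i}$, $l\ge4$: $3$ (namely $x_{l-2,i}$, $s_{l-2}$, $x_{l-1,i-1}$) $+\,3$ ($x_{l+1,i+1}$; $x_{l+2,i}$; $s_lx_{l+2,i-1}$).
* $x_{3,0}$: $2$ ($x_{1,0},s_1$) $+\,4$ ($x_{3,1}$; $x_{4,1}$; $x_{5,0}$; $s_3x_{5,2}$).
* $x_{3,1}$: $3$ ($x_{1,1},s_1,x_{3,0}$) $+\,3$ ($x_{4,2}$; $x_{5,1}$; $s_3x_{5,0}$).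
* $x_{3,2}$: $3$ ($x_{1,2},s_1,x_{2,0}$) $+\,3$ ($x_{4,0}$; $x_{5,2}$; $s_3x_{5,0}$).
* $x_{2,0}$: $3$ (two $z$'s, $x_{1,0}$) $+\,3$ ($x_{3,2}$; $x_{4,0}$; $s_2x_{4,1}$).
* $x_{2,1}$: $3$ (two $z$'s, $x_{1,2}$) $+\,3$ ($x_{2,2}$; $x_{4,1}$; $s_2x_{4,0}$).
* $x_{2,2}$: $4$ (two $z$'s, $x_{2,1},x_{1,0}$) $+\,2$ ($x_{4,2}$; $s_2x_{4,0}$).
* $x_{1,0}$: $2$ (two $z$'s) $+\,5$ ($x_{1,1}$; $x_{2,0}$; $x_{2,2}$; $x_{3,0}$; $s_1x_{3,2}$).
* $x_{1,1}$: $3$ (two $z$'s, $x_{1,0}$) $+\,3$ ($x_{1,2}$; $x_{3,1}$; $s_1x_{3,0}$).
* $x_{1,2}$: $3$ (two $z$'s, $x_{1,1}$) $+\,3$ ($x_{2,1}$; $x_{3,2}$; $s_1x_{3,0}$).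

The list is valid for all vertices of levels $l\le m-6$ and all $s_l$ with $l\le m-6$: the levels and rungs used exist there. In particular it is valid for all vertices of $M\cap A$, so Lemma 5 gives $|N(D)|\ge6$ for every nonempty $D\subseteq A$.

**Step 5: the other side.** Let $D\subseteq B$ be nonempty. Since $l\ge4$, $B$ consists of $Z'$, levels at least $l+3\ge7$, and hubs $s_j$ with $j\ge l+1\ge5$. So $\rho(D)$ consists of vertices of $Z$, of levels at most $m-6$, and hubs $s_j$ with $j\le m-6$; it is disjoint from $W'$. By Step 4 and Lemma 5, $|N(D)|=|N(\rho(D))|\ge6$. By Lemma 6, $G$ is $6$-connected, and it is noncomplete. By Step 2 and Lemma 2 it is contraction critically $6$-connected.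

**Step 6: triangles.** Consider a triangle all of whose $x$-vertices are of levels $4,\dots,m-3$ and which has no vertex in $Z\cup Z'$. Hubs are pairwise nonadjacent. If the triangle contains $s_l$, its other two vertices are adjacent vertices of $L_l\cup L_{l+2}$, that is, the ends of a path edge; this gives at most three triangles per hub. If it contains no hub, its vertices lie in three different levels $l,l+1,l+2$, so it consists of $x_{l,i},x_{l+2,i}$ and a common neighbor in $L_{l+1}$. But these two vertices have only the neighbors $x_{l+1,i+1}$ and $x_{l+1,i-1}$ there, respectively, and $i+1\ne i-1$ in $\mathbb Z_3$. So there is none. All other triangles meet one of the $24$ vertices in $Z\cup Z'$ or of levels $1,2,3,m-2,m-1,m$, which have degree at most $7$, so there are at most $24\binom72=504$ of them. Hence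
$$t(G)\le3(m-2)+504,\qquad n=3m+(m-2)+6=4m+4,$$
and $t(G)\le\frac34n+c_6$ with $c_6=495$. This proves Theorem 3 for $k=6$.

## 8. $k=5$: a pair of apexes for three strands

Here too one triangle per long edge would only tie, since the conjecture demands $n$. The strands are again classes of a line of vertices $v_i$, now mod $5$. Per block of three consecutive $v$'s we spend two extra vertices $p_l,q_l$. Two of the three long links of the block are edges, with apexes $p_l$ and $q_l$; the third is replaced by a path through $p_l$. This gives four triangles per five vertices.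

**The graph $G_L$**, for $L\ge23$ odd. The vertices are $v_1,\dots,v_{3L+5}$; $p_l,q_l$ ($0\le l\le L-1$); $c_0,\dots,c_9$; $c'_0,\dots,c'_9$. The edges are:

* (E1) $v_{3l+1}v_{3l+6}$ and $v_{3l+3}v_{3l+8}$, $0\le l\le L-1$;
* (E2) $p_lq_l$; $p_l$ to $v_{3l+1},v_{3l+2},v_{3l+6},v_{3l+7}$; $q_l$ to $v_{3l+2},v_{3l+3},v_{3l+7},v_{3l+8}$; $0\le l\le L-1$;
* (E3) $v_{3l+1}v_{3l+3}$, $0\le l\le L$;
* (E4) $v_{3l+2}v_{3l+5}$, $l$ even, $0\le l\le L-1$;
* (E5) $v_{3L+4}v_{3L+5}$;
* (E6) $c_ic_{i+1}$, $c_ic_{i+2}$ (mod $10$), and $c_{2j},c_{2j+1}$ both joined to $v_{j+1}$ ($0\le j\le4$); $c'_ic'_{i+1}$, $c'_ic'_{i+2}$, and $c'_{2j},c'_{2j+1}$ both joined to $v_{3L+1+j}$ ($0\le j\le4$).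

**Step 1: $G_L$ is $5$-regular.** So every vertex is exact. This is clear for $p_l,q_l,c_i,c'_i$. From (E1) and (E2), each $v_i$ with $i\le3L$ has two forward edges: $v_{3l+1}$ to $p_l,v_{3l+6}$; $v_{3l+2}$ to $p_l,q_l$; $v_{3l+3}$ to $q_l,v_{3l+8}$. Each $v_i$ with $i>3L$ instead has two neighbors $c'$. Each $v_i$ with $i\ge6$ has two backward edges: $v_{3l+6}$ to $p_l,v_{3l+1}$; $v_{3l+7}$ to $p_l,q_l$; $v_{3l+8}$ to $q_l,v_{3l+3}$. Each $v_i$ with $i\le5$ instead has two neighbors $c$. Finally each $v_i$ is in *exactly one* edge of (E3)–(E5): (E3) matches $v_{3l+1}$ with $v_{3l+3}$ for $0\le l\le L$; (E4) matches the $v_{3l+2}$ with $0\le l\le L$ in pairs, because $L+1$ is even; (E5) takes care of $v_{3L+4},v_{3L+5}$.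

**Step 2: every edge is covered.** For edges in triangles we use the triangle rule. We have $v_{3l+1}v_{3l+6}\subseteq N(p_l)$ and $v_{3l+3}v_{3l+8}\subseteq N(q_l)$; $p_lv_{3l+1}\subseteq N(v_{3l+6})$, $p_lv_{3l+6}\subseteq N(v_{3l+1})$, $q_lv_{3l+3}\subseteq N(v_{3l+8})$, $q_lv_{3l+8}\subseteq N(v_{3l+3})$; $p_lq_l\subseteq N(v_{3l+2})$; and for $x\in\{v_{3l+2},v_{3l+7}\}$, $p_lx\subseteq N(q_l)$ and $q_lx\subseteq N(p_l)$. In the rings, $c_ic_{i+1}\subseteq N(c_{i+2})$, $c_ic_{i+2}\subseteq N(c_{i+1})$, $c_{2j}v_{j+1}\subseteq N(c_{2j+1})$, $c_{2j+1}v_{j+1}\subseteq N(c_{2j})$; likewise for $c'$.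

The edges (E3)–(E5) are covered by windows. For $0\le l\le L$ the set $W_l=\{v_{3l+1},\dots,v_{3l+5}\}$ separates
$$\{c_i\}\cup\{v_i:i\le3l\}\cup\{p_j,q_j:j<l\}$$
from the rest. Indeed, edges between $v$'s have index difference at most $5$; $p_j,q_j$ with $j<l$ have neighbors $v_i$ only with $i\le3l+5$, those with $j\ge l$ only with $i\ge3l+1$; the $c$'s see only $v_1,\dots,v_5$ and the $c'$'s only $v_{3L+1},\dots,v_{3L+5}$. Both sides are nonempty. Now $W_l$ contains the edge (E3) and the edge (E4) with parameter $l$, and $W_L$ contains (E5).

**Step 3: the strip, the fans and the bridges.** We prepare Lemmas 5 and 6. Let $Z=\{c_i\}$, $Z'=\{c'_i\}$, $W=W_0$, $W'=W_L$, and let $M$ be the set of all $v_i,p_l,q_l$. Order $M$ by index, with $p_l<q_l$ placed between $v_{3l+5}$ and $v_{3l+6}$. The strands are $v_r,v_{r+5},v_{r+10},\dots$ ($1\le r\le5$), with $p_l$ inserted between $v_{3l+2}$ and $v_{3l+7}$. They are disjoint increasing paths by (E1) and (E2), from $W_0$ to $W_L$; the $q_l$ lie on no strand. A strand is named by any index of its $v$'s mod $5$, so $p_l$ lies on strand $3l+2$.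

Fans: write $w_j=v_{j+1}$, adjacent to $c_{2j},c_{2j+1}$. From $c_0$ take
$$c_0w_0;\quad c_0c_2w_1;\quad c_0c_8w_4;\quad c_0c_1c_3c_4w_2;\quad c_0c_9c_7w_3 .$$
These are paths sharing only $c_0$. The symmetries $i\mapsto i+2$ and $i\mapsto1-i$ of the ring permute the pairs $\{2j,2j+1\}$, hence the $w_j$, and they carry $c_0$ to every $c_i$. The same works for $c'$.

Bridges: let $|X|\le4$. For $a\in\{2,6,10,14,18\}$ let $I=\{v_{3a+1},\dots,v_{3a+11}\}\cup\{p_a,q_a,p_{a+1},q_{a+1}\}$. These five sets are disjoint; choose one avoiding $X$. $G[I]$ is connected: the adjacent vertices $p_a,q_a$ connect $v_{3a+1},v_{3a+2},v_{3a+3},v_{3a+6},v_{3a+7},v_{3a+8}$, the adjacent vertices $p_{a+1},q_{a+1}$ connect $v_{3a+4},v_{3a+5},v_{3a+6},v_{3a+9},v_{3a+10},v_{3a+11}$, and both lists contain $v_{3a+6}$. Let $A=\{c_i\}\cup\{v_i:i\le3a\}\cup\{p_j,q_j:j<a\}$ and let $B$ be the rest. By Step 2, $N(A)\subseteq W_a\subseteq I$, so there are no $A$–$B$ edges. Since $a\ge2$, $W\subseteq A$; since $3a+12\le66<3L+1$, $W'\subseteq B$.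

**Step 4: vertices of $M\cap A$ are forward-good.** We list the smaller neighbors, then the first steps of forward paths, each of which then follows a strand. "Two smaller" means the two backward neighbors from (E1), (E2), replaced by two $c$'s for indices at most $5$.

* $v_{3l+1}$: two smaller; $v_{3l+6}$ (strand $3l+1$), $v_{3l+3}$ (strand $3l+3$), $p_lv_{3l+7}$ (strand $3l+2$).
* $v_{3l+2}$: two smaller, plus $v_{3l-1}$ if $l$ is odd; $p_lv_{3l+7}$ (strand $3l+2$), $q_lv_{3l+8}$ (strand $3l+3$), and $v_{3l+5}$ (strand $3l$) if $l$ is even.
* $v_{3l+3}$: two smaller plus $v_{3l+1}$; $v_{3l+8}$ (strand $3l+3$), $q_lv_{3l+7}$ (strand $3l+2$).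
* $p_l$: smaller $v_{3l+1},v_{3l+2}$; $v_{3l+6}$ (strand $3l+1$), $v_{3l+7}$ (strand $3l+2$), $q_lv_{3l+8}$ (strand $3l+3$).
* $q_l$: smaller $p_l,v_{3l+2},v_{3l+3}$; $v_{3l+7}$ (strand $3l+2$), $v_{3l+8}$ (strand $3l+3$).

The total is $5$ each time, and the strands in a line are distinct.

**Step 5: vertices of $M\cap B$ are backward-good.** All $v$-indices here are at least $18$, and all indices of $p,q$ at least $4$. We list the larger neighbors, including $c'$, then the first steps of backward paths, each of which then follows a strand downward to $W_0$.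

* $v_{3l+1}$: three larger ($p_l,v_{3l+6},v_{3l+3}$ if $l\le L-1$; two $c'$ and $v_{3L+3}$ if $l=L$; two $c'$ and $v_{3L+5}$ if $l=L+1$); $p_{l-2}v_{3l-5}$ (strand $3l$), $q_{l-2}v_{3l-3}$ (strand $3l+2$). Here $p_{l-2}$ lies on strand $3l-4$, which is strand $3l+1$ and not used otherwise.
* $v_{3l+2}$, $l\le L$: two larger ($p_l,q_l$, or two $c'$ if $l=L$), plus $v_{3l+5}$ if $l$ is even (then $l\le L-1$, as $L$ is odd); $v_{3l-3}$ (strand $3l+2$), $q_{l-2}v_{3l-4}$ (strand $3l+1$), and $v_{3l-1}$ (strand $3l+4$) if $l$ is odd.
* $v_{3L+5}$: two $c'$; $v_{3L}$ (strand $3L$), $q_{L-1}v_{3L-1}$ (strand $3L-1$), $v_{3L+4}p_{L-1}v_{3L-2}$ (then strand $3L-2$). These are disjoint: $v_{3L+4}$ and $p_{L-1}$ lie on strand $3L-1$, but above $v_{3L-1}$, where the second path joins it.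
* $v_{3l+3}$: two larger ($q_l,v_{3l+8}$, or two $c'$ if $l=L$); $v_{3l-2}$ (strand $3l+3$), $v_{3l+1}$ (strand $3l+1$), $p_{l-1}v_{3l-1}$ (strand $3l+4$).
* $p_l$: larger $q_l,v_{3l+6},v_{3l+7}$; $v_{3l+1}$ and $v_{3l+2}$, on their own strands.
* $q_l$: larger $v_{3l+7},v_{3l+8}$; $p_lv_{3l+1}$ (strand $3l+1$), $v_{3l+2}$, $v_{3l+3}$. Here $p_l$ lies on strand $3l+2$, but above $v_{3l+2}$.

The total is $5$ each time. By Lemma 5, $|N(D)|\ge5$ for every nonempty $D\subseteq A$ and every nonempty $D\subseteq B$. By Lemma 6, $G_L$ is $5$-connected. It is noncomplete, so by Step 2 and Lemma 2 it is contraction critically $5$-connected.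

**Step 6: triangles through some $p_l$ or $q_l$.** We count the edges in the neighborhoods. In $N(p_l)=\{q_l,v_{3l+1},v_{3l+2},v_{3l+6},v_{3l+7}\}$ the edges are $q_lv_{3l+2}$, $q_lv_{3l+7}$ and $v_{3l+1}v_{3l+6}$. Indeed, the other index differences are $1,4,5,6$: there is no edge of difference $4$ or $6$; the pair $v_{3l+2}v_{3l+7}$ is not in (E1); and the only edge of difference $1$ is (E5), whose lower index is $\equiv1\pmod3$ and greater than $3l+1$, while the pairs in question have lower indices $3l+1$ and $3l+6$. In $N(q_l)=\{p_l,v_{3l+2},v_{3l+3},v_{3l+7},v_{3l+8}\}$ the edges are $p_lv_{3l+2}$, $p_lv_{3l+7}$, $v_{3l+3}v_{3l+8}$ and, only for $l=L-1$, the edge $v_{3l+7}v_{3l+8}=v_{3L+4}v_{3L+5}$. So for each $l$ there are two triangles containing both $p_l$ and $q_l$, one with $p_l$ only, one with $q_l$ only, and one additional triangle for $l=L-1$. Different pairs $p_l,q_l$ are not adjacent to each other. The total is $4L+1$.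

**Step 7: all other triangles.** There is no triangle of three $v$'s. The index differences of edges are $5$ (E1), $2$ (E3), $3$ (E4), $1$ (E5), so the two smaller differences in such a triangle and their sum would be $1,1,2$ or $1,2,3$ or $2,3,5$. The first needs two edges of difference $1$, but there is only one. The second and the third contain two edges from (E3)–(E5) with a common vertex, but by Step 1 each $v_i$ is in exactly one such edge.

A triangle with a vertex $c_i$ contains at most one $v$, since $c_i$ is adjacent to only one, and no $p$ or $q$. Triangles of three $c$'s: differences from $\{\pm1,\pm2\}$ summing to $0$ mod $10$ must sum to $0$, so these are the $10$ triangles $c_ic_{i+1}c_{i+2}$. Triangles with two $c$'s and a $v$: the $5$ triangles $c_{2j}c_{2j+1}v_{j+1}$. The same holds for $c'$, and there are no edges between the two rings. So the rings contribute $30$, and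
$$t(G_L)=4L+31,\qquad n=|V(G_L)|=(3L+5)+2L+20=5L+25,$$
so that $t(G_L)=\frac45n+11<n$, while the conjecture demands $t(G_L)\ge n$. For $L=23$ this is a graph with $n=140$ vertices and $123$ triangles. This proves Theorem 3 for $k=5$, the last remaining case. $\square$
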